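
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{conjecture}{Conjecture 3}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Common solutions of order theoretic equations are undecidable}


\begin{abstract}
Let $R_1,\dots,R_n$ be equivalence relations and $S_1,\dots,S_m$ graphs on $(\mathbb Q\cap[0,1])^k$, all defined by quantifier-free formulas in the order $<$ with rational constants. We show that there is no algorithm deciding whether some nonempty set $A$ satisfies $R_i[A]=A$ for all $i$ and $S_j[A]=A^c$ for all $j$. This refutes a conjecture. We then classify the problem for each fixed triple $(k,n,m)$: every system is solvable if $m=0$ or $(n,m)=(0,1)$; solvability is decidable if $k=1$; and in all other cases it is $\Pi^0_1$-complete. Already for $k=2$ there are solvable systems without order theoretic solutions.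
\end{abstract}

\section{Introduction}

\subsection*{The question}

Write $Q[0,1]=\mathbb Q\cap[0,1]$, let $k\ge1$, and let $X=Q[0,1]^k$. A relation $R\subseteq Q[0,1]^{2k}$ is regarded as a binary relation on $X$. For $A\subseteq X$ put
\[
R[A]=\{y\in X:\ (x,y)\in R\text{ for some }x\in A\},\qquad A^c=X\setminus A .
\]
A relation $R\subseteq Q[0,1]^p$ is \emph{order theoretic} if it is defined by a Boolean combination of atomic formulas $v_i<v_j$, $v_i=v_j$, $v_i<c$, $c<v_i$, where the $v_i$ are the coordinate variables and the $c$ are rational constants from $Q[0,1]$. We also use $v_i=c$, which abbreviates $\neg(v_i<c)\wedge\neg(c<v_i)$. Such a relation is given by a finite formula and can be the input of an algorithm. An \emph{order theoretic equivalence relation} is an order theoretic $R\subseteq Q[0,1]^{2k}$ that is an equivalence relation on $X$. An \emph{order theoretic graph} is an order theoretic $S\subseteq Q[0,1]^{2k}$ that is irreflexive and symmetric on $X$.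

A \emph{system of type $(k,n,m)$} consists of order theoretic equivalence relations $R_1,\dots,R_n$ and order theoretic graphs $S_1,\dots,S_m$ on $Q[0,1]^k$, given by defining formulas. A \emph{common solution} is a nonempty set $A\subseteq X$ with
\[
R_1[A]=A,\ \dots,\ R_n[A]=A,\qquad S_1[A]=A^c,\ \dots,\ S_m[A]=A^c .
\]
The set $A$ is arbitrary and need not be order theoretic. The following was posed in \cite{OTE}.

\begin{conjecture}
There is an algorithm for determining whether there is a common solution to $R_1[A]=A,\dots,R_n[A]=A$, $S_1[A]=A^c,\dots,S_m[A]=A^c$, for any given order theoretic equivalence relations $R_1,\dots,R_n$ and order theoretic graphs $S_1,\dots,S_m$.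
\end{conjecture}

Here $k,n,m$ are part of the input, so the algorithm would have to be uniform in them.

\subsection*{What the equations say}

The equation $R[A]=A$ says that $A$ is a union of $R$-classes. The equation $S[A]=A^c$ says two things:
\begin{itemize}
\item $A$ is \emph{independent}: no two points of $A$ are $S$-adjacent (this is $S[A]\subseteq A^c$);
\item $A$ is \emph{dominating}: every point outside $A$ has an $S$-neighbor in $A$ (this is $A^c\subseteq S[A]$).
\end{itemize}
So $A$ is a maximal independent set of $S$. If $m\ge1$, a solution is automatically nonempty, since $S[\emptyset]=\emptyset\ne X$.

A single equation always has a solution: take $A=X$ for an equivalence relation, and build a maximal independent set greedily for a graph. Two equations may conflict. The graph with no edges has only the solution $X$, while the complete graph has only the one-point sets, so these two graphs have no common solution. The question is whether such conflicts can be recognized.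

There is some reason to expect that they can. Order theoretic relations are very tame: the structure $(Q[0,1],<)$ with constants has quantifier elimination, and in dimension $k=1$ there is indeed an algorithm. But the unknown $A$ is an arbitrary set, and we shall see that two equations in dimension $2$ suffice to make it record the entire run of a machine.

\subsection*{Results}

\begin{theorem}\label{thm:A}
There is no algorithm as in Conjecture~3, even if the inputs are restricted to $n=m=1$, and even if they are restricted to $n=0$, $m=2$.
\end{theorem}

Recall that a set of (codes of) finite objects is $\Pi^0_1$ if its complement is recursively enumerable. It is \emph{$\Pi^0_1$-complete} if moreover every $\Pi^0_1$ set is many-one reducible to it. Such a set is not recursively enumerable, and in particular it is undecidable. Let $\mathrm{Sol}(k,n,m)$ be the set of (codes of) systems of type $(k,n,m)$ that have a common solution ($k\ge1$, $n,m\ge0$).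

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item If $m=0$ or $(n,m)=(0,1)$, every system is solvable.
\item For $k=1$, solvability is decidable, uniformly in $n,m$.
\item If $k\ge2$ and either $m\ge2$, or $m=1$ and $n\ge1$, then $\mathrm{Sol}(k,n,m)$ is $\Pi^0_1$-complete under many-one reductions, hence undecidable.
\end{enumerate}
The problem of Conjecture~3, uniform in $k,n,m$, is also $\Pi^0_1$-complete.
\end{theorem}

So the minimal undecidable cases are $k=2$ with $(n,m)=(1,1)$ and $k=2$ with $(n,m)=(0,2)$.

\begin{theorem}\label{thm:C}
For all $(k,n,m)$ as in Theorem~\ref{thm:B}(3) there are solvable systems with no order theoretic solution.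
\end{theorem}

\subsection*{Plan}

Section~\ref{sec:selection} shows how two equations simulate a more flexible kind of constraint, which we call a selection problem. It offers binary conflicts and disjunctive clauses, where a clause may be an infinite disjunction. With the dimension free, a selection problem can express the satisfiability of a first-order sentence almost literally; this proves Theorem~\ref{thm:A} (Section~\ref{sec:free}). Section~\ref{sec:upper} contains the easy parts of Theorem~\ref{thm:B}. The remaining sections treat dimension two, where there is no room for predicates of high arity. Section~\ref{sec:sequence} forces an infinite increasing sequence of points, which already proves Theorem~\ref{thm:C}. Section~\ref{sec:words} expresses the run of a machine with a queue as a comparison of words read off from one infinite sequence, and Section~\ref{sec:links} carries out this comparison by order isomorphisms between sets of rationals.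

\section{Selection problems}\label{sec:selection}

\begin{definition}
A \emph{selection problem} in dimension $k$ consists of disjoint order theoretic sets $N,E\subseteq X=Q[0,1]^k$ (the \emph{nodes} and the \emph{clause points}), an order theoretic graph $G\subseteq N\times N$, an order theoretic relation $C\subseteq E\times N$, and three distinct points $t,z_1,z_2\in X\setminus(N\cup E)$. It is given by defining formulas and the three points. A \emph{selection} is a set $B\subseteq N$ such that
\begin{itemize}
\item[(S1)] no two elements of $B$ are $G$-adjacent;
\item[(S2)] every $y\in N\setminus B$ is $G$-adjacent to an element of $B$;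
\item[(S3)] for every $e\in E$ there is $x\in B$ with $(e,x)\in C$.
\end{itemize}
\end{definition}

Conditions (S1) and (S2) are one graph equation on $N$. To express (S3), the obvious attempt is to join each clause point $e$ to the nodes listed by $C$: if $e\notin A$, then domination of $e$ is exactly (S3). The difficulty is that a clause point may avoid its obligation by being in $A$ itself.

\begin{example}\label{ex:path}
Let $N=\{x,\bar x\}$ with one $G$-edge $x\bar x$, and $E=\{e\}$ with $C=\{(e,x)\}$. The only selection is $\{x\}$. On these three points the graph $G\cup C\cup C^{-1}$ is the path $\bar x - x - e$, whose maximal independent sets are $\{x\}$ and $\{\bar x,e\}$; the second one violates the clause. A single graph cannot always repair this, since a single graph equation is always solvable whereas a selection problem need not be: with a second clause point whose only $C$-neighbor is $\bar x$, there is no selection.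
\end{example}

The purpose of the second equation is to keep $E$ out of $A$. An equivalence relation does this by making $E$ one class together with two adjacent points $z_1,z_2$. A second graph does it by joining all of $E$ to a point $t$ that the first graph forces into $A$.

\begin{lemma}\label{lem:compile}
Let $(N,E,G,C,t,z_1,z_2)$ be a selection problem. Put $C^s=C\cup C^{-1}$, $F=E\cup\{z_1,z_2\}$, and
\begin{gather*}
R=\{(x,x):x\in X\}\cup(F\times F),\qquad
S=G\cup C^s\cup\{(p,q):p\ne q,\ p,q\in\{t,z_1,z_2\}\},\\
S_1=G\cup C^s,\qquad S_2=G\cup(\{t\}\times E)\cup(E\times\{t\}).
\end{gather*}
Then $R$ is an order theoretic equivalence relation and $S,S_1,S_2$ are order theoretic graphs, all computable from the data. If there is a selection, then both the system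
\begin{equation}\label{eq:RS}
R[A]=A,\quad S[A]=A^c
\end{equation}
and the system
\begin{equation}\label{eq:SS}
S_1[A]=A^c,\quad S_2[A]=A^c
\end{equation}
have common solutions. Conversely, if $A$ is a common solution of \eqref{eq:RS} or of \eqref{eq:SS}, then $A\cap N$ is a selection.
\end{lemma}

\begin{proof}
The defining formulas are written down from those of $N,E,G,C$. The relation $R$ has the class $F$ and otherwise singleton classes. The graphs are symmetric by construction, and irreflexive because $G$ is, because $E\cap N=\emptyset$, and because $t\notin E$.

\emph{From a selection $B$ to \eqref{eq:RS}.} Let $A=B\cup\bigl(X\setminus(N\cup E\cup\{z_1,z_2\})\bigr)$. Then $t\in A$ and $A\cap F=\emptyset$, so $R[A]=A$. The set $A$ is $S$-independent: $G$-edges are excluded by (S1), edges of $C^s$ have an end in $E$, and of the triangle only $t$ is in $A$. It is dominating: points of $N\setminus B$ are dominated by (S2), points of $E$ by (S3), and $z_1,z_2$ by $t$.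

\emph{From a selection $B$ to \eqref{eq:SS}.} Let $A=B\cup(X\setminus(N\cup E))$, so $t\in A$ and $A\cap E=\emptyset$. Independence holds for both graphs by (S1) and since every other edge has an end in $E$. The points outside $A$ are those of $N\setminus B$, dominated in both graphs by (S2), and those of $E$, dominated in $S_1$ by (S3) and in $S_2$ by $t$.

\emph{From a solution $A$ to a selection.} We first show $A\cap E=\emptyset$. In \eqref{eq:RS}, if $A$ met $F$ then $F\subseteq A$ by $R[A]=A$, so the $S$-adjacent points $z_1,z_2$ would both be in $A$, a contradiction. In \eqref{eq:SS}, $t$ has no $S_1$-neighbor, so it cannot be dominated and must be in $A$; by $S_2$-independence, $A\cap E=\emptyset$.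

Now let $B=A\cap N$ and consider the graph $S$ in case \eqref{eq:RS}, $S_1$ in case \eqref{eq:SS}. Independence gives (S1). A point $y\in N\setminus B$ has a neighbor in $A$; its neighbors are its $G$-neighbors and possibly points of $E$, and the latter are not in $A$; so (S2) holds. A point $e\in E$ is not in $A$, so it has a neighbor in $A$, and its neighbors are exactly the $x$ with $(e,x)\in C$. This is (S3).
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $\mathcal P$ be a selection problem in dimension $k_0$ with set of nodes $N$, let $k\ge k_0$, and let either $m\ge2$, or $m=1$ and $n\ge1$. One can compute from $\mathcal P,k,n,m$ a system of type $(k,n,m)$ such that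
\begin{itemize}
\item if $\mathcal P$ has a selection, the system has a common solution;
\item if $A$ is a common solution of the system, then $\{x\in N:(x,0,\dots,0)\in A\}$ is a selection of $\mathcal P$ (with $k-k_0$ zeros).
\end{itemize}
\end{lemma}

\begin{proof}
Replacing every point $x$ by $(x,0,\dots,0)$ turns $\mathcal P$ into a selection problem in dimension $k$ with the corresponding selections. Apply Lemma~\ref{lem:compile} to it. If $m=1$, use $S$ and $n$ copies of $R$. If $m\ge2$, use $S_1$, then $m-1$ copies of $S_2$, and $n$ copies of the equality relation, which imposes nothing.
\end{proof}

\section{Unbounded dimension: first-order satisfiability}\label{sec:free}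

We prove Theorem~\ref{thm:A} by reduction from the satisfiability of equality-free first-order sentences in finite relational languages, which is undecidable by Church and Turing (1936). The idea is that a pair of $G$-adjacent nodes with no other neighbors is a Boolean variable: by (S1) and (S2) a selection contains exactly one of the two. If there is one such pair for each predicate and each tuple of rationals, then a selection is an interpretation of the predicates on $Q[0,1]$. A clause point can demand that one of a possibly infinite family of literals be true, so it can express an existential quantifier in front of a literal. First we bring sentences into a form that needs no more than this.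

\begin{lemma}\label{lem:normal}
Every equality-free sentence $\tau$ in a finite relational language can be effectively converted into a finite conjunction $\tau^*$ of sentences of the forms
\[
\forall\bar z\,(L_1\vee\dots\vee L_s)\qquad\text{and}\qquad \forall\bar z\,(L_1\vee\dots\vee L_s\vee\exists y\,L_0),
\]
where $\bar z$ may be empty and the $L_i$ are equality-free literals of a finite relational language, such that $\tau$ is satisfiable iff $\tau^*$ is.
\end{lemma}

\begin{proof}
We may assume that $\tau$ is built with $\neg,\wedge,\exists$ and that in each subformula $\exists y\,\psi$ the variable $y$ is free in $\psi$ (otherwise delete the quantifier). For each subformula $\varphi$ introduce a new predicate $P_\varphi$ whose arguments are the free variables of $\varphi$; arity $0$ is allowed. Let $\tau^*$ consist of $P_\tau$ and the universal closures of the following formulas, arguments being omitted: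
\begin{itemize}
\item $\neg P_\varphi\vee\varphi$ and $P_\varphi\vee\neg\varphi$, for $\varphi$ atomic;
\item $P_\varphi\vee P_\psi$ and $\neg P_\varphi\vee\neg P_\psi$, for $\varphi=\neg\psi$;
\item $\neg P_\varphi\vee P_\psi$, $\ \neg P_\varphi\vee P_\chi$ and $P_\varphi\vee\neg P_\psi\vee\neg P_\chi$, for $\varphi=\psi\wedge\chi$;
\item $\neg P_\varphi\vee\exists y\,P_\psi$ and $P_\varphi\vee\neg P_\psi$, for $\varphi=\exists y\,\psi$.
\end{itemize}
A model of $\tau$ becomes a model of $\tau^*$ when $P_\varphi$ is interpreted as $\varphi$. In a model of $\tau^*$, induction on $\varphi$ shows that $P_\varphi$ is equivalent to $\varphi$, so $\tau$ holds.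
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\tau$ be given and let $\tau^*$ be as in Lemma~\ref{lem:normal}. If $\tau^*$ has a model, it has a countable one by the L\"owenheim--Skolem theorem; call its domain $D$, and pull back its predicates along a surjection $Q[0,1]\to D$. Since equality does not occur, truth is preserved. Hence $\tau$ is satisfiable iff $\tau^*$ has a model with domain $Q[0,1]$.

Let $P_1,\dots,P_p$ be the predicates of $\tau^*$ and $\theta_1,\dots,\theta_q$ its conjuncts. Let $d$ be the maximum of the arities of the $P_j$ and of the lengths of the tuples $\bar z$ of universally quantified variables in the $\theta_i$, and let $k=d+1$. Choose distinct constants in $Q[0,1]$: $\kappa_j^+,\kappa_j^-$ for $j\le p$, $\kappa_i$ for $i\le q$, and three more, which are the first coordinates of $t,z_1,z_2$; the other coordinates of $t,z_1,z_2$ are $0$. For a tuple $\bar w$ of length at most $d$ let $\langle\kappa,\bar w\rangle=(\kappa,\bar w,0,\dots,0)\in Q[0,1]^k$. Define a selection problem as follows.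
\begin{itemize}
\item The nodes are all $\langle\kappa_j^+,\bar w\rangle$ and $\langle\kappa_j^-,\bar w\rangle$ with $j\le p$ and $\bar w$ a tuple of elements of $Q[0,1]$ whose length is the arity of $P_j$. They represent the literals $P_j(\bar w)$ and $\neg P_j(\bar w)$.
\item $G$ joins $\langle\kappa_j^+,\bar w\rangle$ with $\langle\kappa_j^-,\bar w\rangle$, and nothing else.
\item The clause points are $\langle\kappa_i,\bar z\rangle$, for $i\le q$ and all values $\bar z$ of the universally quantified variables of $\theta_i$.
\item $C$ relates $\langle\kappa_i,\bar z\rangle$ to the nodes representing the literals $L_1(\bar z),\dots,L_s(\bar z)$ of $\theta_i$ and, if $\theta_i$ has the second form, to the nodes representing $L_0(\bar z,y)$ for all $y\in Q[0,1]$.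
\end{itemize}
All these sets are order theoretic: they are described by equalities between coordinates and with constants. By (S1) and (S2), a selection $B$ contains exactly one of each pair of complementary literals, so it is an interpretation of $P_1,\dots,P_p$ on $Q[0,1]$; conversely, every interpretation gives a set $B$ with (S1) and (S2). Condition (S3) says exactly that all $\theta_i$ hold. So there is a selection iff $\tau$ is satisfiable. By Lemma~\ref{lem:transfer} with $k_0=k$, this is equivalent to the solvability of a computable system with $(n,m)=(1,1)$, and of one with $(n,m)=(0,2)$. An algorithm as in Conjecture~3, even so restricted, would decide satisfiability.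
\end{proof}

\section{Solvable cases and the upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
If $m=0$, take $A=X$. If $(n,m)=(0,1)$, enumerate the countable set $X$ and put each point into $A$ unless it is adjacent to a point put in before. The result is independent and dominating, and it contains the first point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $k=1$, let the system be given, and let $c_1<\dots<c_r$ list $0$, $1$ and all constants used, so $c_1=0$ and $c_r=1$. For any rationals $x_1<\dots<x_r$ there is an order isomorphism from $\mathbb Q\cap[x_1,x_r]$ onto $Q[0,1]$ sending each $x_i$ to $c_i$, namely a piecewise linear one. Hence the system is solvable iff there are $x_1<\dots<x_r$ in $\mathbb Q$ and a nonempty $A\subseteq\mathbb Q\cap[x_1,x_r]$ that satisfies the equations with each $c_i$ replaced by $x_i$ and all quantifiers over points restricted to $[x_1,x_r]$. Since $k=1$, the unknown $A$ is a set of points of $\mathbb Q$, so this is a monadic second-order sentence about $(\mathbb Q,<)$, obtained effectively from the system. The monadic second-order theory of $(\mathbb Q,<)$ is decidable by Rabin's theorem \cite{Rabin}.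
\end{proof}

For $k\ge2$ the set $A$ is a relation of arity at least $2$, and this argument does not apply. What remains is an upper bound.

\begin{proposition}\label{prop:upper}
The set of all solvable systems, uniformly in $k,n,m$, is $\Pi^0_1$.
\end{proposition}

\begin{proof}
It is decidable whether given formulas define equivalence relations and graphs, by quantifier elimination for $(Q[0,1],<)$ with constants. Given a system of type $(k,n,m)$, let $c_1<\dots<c_r$ list $0$, $1$ and all constants used. Let $\theta$ be the first-order sentence in the language of $<$, the constants $c_1,\dots,c_r$ and a $k$-ary predicate $A$ which says: $<$ is a dense linear order with first element $c_1$ and last element $c_r$; $c_1<\dots<c_r$; $A$ is nonempty; and the equations hold. Here $R_i[A]=A$ is written as $\forall y\,(A(y)\leftrightarrow\exists x\,(A(x)\wedge R_i(x,y)))$, where $x,y$ are $k$-tuples of variables and $R_i(x,y)$ stands for the defining formula, and similarly $S_j[A]=A^c$ with $\neg A(y)$ in place of the first $A(y)$.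

A common solution gives a model of $\theta$. Conversely, if $\theta$ is satisfiable it has a countable model. In it, the open interval between consecutive constants is a countable dense order without endpoints, so by Cantor's theorem it is isomorphic to the corresponding interval of $Q[0,1]$. Hence the model is isomorphic to $(Q[0,1],<,c_1,\dots,c_r)$ with some predicate $A$, and this $A$ is a common solution. By G\"odel's completeness theorem, unsatisfiability of $\theta$ is recursively enumerable.
\end{proof}

It remains to prove Theorem~\ref{thm:C} and the hardness in Theorem~\ref{thm:B}(3).

\section{Forcing an infinite sequence in dimension two}\label{sec:sequence}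

In dimension two, a node is a pair of rationals. We can use it as a pair (point, constant), which says something about one point, or as a genuine pair $(u,v)$ of points, which says something about two. We first use this to force a sequence $d_0<d_1<d_2<\cdots$ of rationals in which each term carries a letter from a finite alphabet. The sequence itself is not prescribed; a selection chooses it. The idea is to demand that every term point to a next term, with no term in between, and that a fixed starting point $a$ below the sequence do so too.

Let $\Gamma$ be a finite nonempty set and $\bot\notin\Gamma$. Let $U=\mathbb Q\cap(a,a')$ be an open interval with rational endpoints $0<a<a'<1$. Choose distinct rational constants $\kappa_x$ ($x\in\Gamma\cup\{\bot\}$), $\mu_1$, $\mu_2$ in $[0,1]$ outside $[a,a']$. The \emph{sequence gadget} over $\Gamma$ is the following selection problem in dimension $2$.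

\smallskip
\noindent\emph{Nodes:}
\begin{itemize}
\item \emph{letter nodes} $[u:x]=(u,\kappa_x)$, for $u\in U$, $x\in\Gamma\cup\{\bot\}$, with the meaning ``$u$ carries the letter $x$'', where $\bot$ means ``$u$ is not in the sequence'';
\item \emph{arrows} $[u\to v]=(u,v)$, for $u\in U\cup\{a\}$, $v\in U$, $u<v$, with the meaning ``$v$ is the next term of the sequence after $u$''; here $a$ serves as a starting point before the first term.
\end{itemize}
\noindent\emph{Edges}, for all nodes of the indicated form (with $x,y$ ranging over $\Gamma\cup\{\bot\}$ unless stated otherwise); here and below each edge is listed in one direction only: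
\begin{itemize}
\item[(G1)] $[u:x]$ -- $[u:y]$ for $x\ne y$;
\item[(G2)] $[u\to v]$ -- $[u\to v']$ for $v\neq v'$;
\item[(G3)] $[u\to v]$ -- $[u:\bot]$ for $u\in U$;
\item[(G4)] $[u\to v]$ -- $[v:\bot]$;
\item[(G5)] $[u\to v]$ -- $[w:x]$ for $u<w<v$ and $x\in\Gamma$.
\end{itemize}
\noindent\emph{Clause points}, with their $C$-related nodes:
\begin{itemize}
\item[(E1)] $(u,\mu_1)$ for $u\in U$: all $[u:x]$, $x\in\Gamma\cup\{\bot\}$;
\item[(E2)] $(u,\mu_2)$ for $u\in U\cup\{a\}$: all $[u\to v]$, and also $[u:\bot]$ if $u\ne a$.
\end{itemize}
The nodes and clause points are pairwise distinct, because arrows have second coordinate in $U$, while the second coordinates of the other points are constants outside $U$, different for letter nodes with different letters and for the two kinds of clause points. All first coordinates are in $U\cup\{a\}$, so $t,z_1,z_2$ can be chosen with other first coordinates. All relations are order theoretic.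

\begin{lemma}\label{lem:sequence}
\begin{enumerate}
\item Let $B$ be a set of nodes of the sequence gadget satisfying \textup{(S1)} and \textup{(S3)}. Then every $u\in U$ has exactly one letter, that is, exactly one $x$ with $[u:x]\in B$. Let $D$ be the set of $u\in U$ with letter different from $\bot$. Then $D$ has a least element $d_0$, and $[a\to d_0]\in B$. Every $u\in D$ has an immediate successor in $D$. If $d_{n+1}$ is the immediate successor of $d_n$ for all $n\ge0$, then $D_0=\{d_0<d_1<\cdots\}$ is an initial segment of $D$.
\item Conversely, let $\alpha=\alpha_0\alpha_1\cdots$ be an infinite word over $\Gamma$ and $d_0<d_1<\cdots$ points of $U$. The set consisting of the nodes $[d_n:\alpha_n]$ $(n\ge0)$, the nodes $[u:\bot]$ for all other $u\in U$, the arrow $[a\to d_0]$, and all arrows $[d_n\to d_{n+1}]$ is a selection.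
\end{enumerate}
\end{lemma}

\begin{proof}
(1) There is a letter by (E1), and only one by (G1). By (E2) for $u=a$ there is an arrow $[a\to v]\in B$. By (G4), $v\in D$; by (G5), no element of $D$ lies between $a$ and $v$. So $v=\min D=:d_0$. If $u\in D$, then $[u:\bot]\notin B$, so by (E2) there is an arrow $[u\to v]\in B$, and again (G4) and (G5) say that $v$ is the immediate successor of $u$ in $D$. An element of $D$ below $d_n$ is at least $d_0$ and not strictly between two consecutive $d_i$, so it is one of $d_0,\dots,d_{n-1}$. Hence $D_0$ is an initial segment.

(2) (S1): Each point has one letter, each $d_n$ and $a$ have one arrow, arrows start at $a$ or at some $d_n$ and end at some $d_n$, and the points of $U$ strictly between the ends of a chosen arrow carry $\bot$. This excludes (G1)--(G5).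

(S2): A letter node $[u:x]$ not chosen is dominated via (G1) by the letter node of $u$. An arrow $[u\to v]$ not chosen is dominated via (G2) if $u=a$ or $u$ is some $d_n$, and via (G3) otherwise.

(S3): (E1) holds since every $u\in U$ has a letter. (E2) holds since $a$ and each $d_n$ have an arrow and every other $u\in U$ carries $\bot$.
\end{proof}

The proof of (1) does not use (S2). The edges (G2) and (G3) are needed only for (S2) in part (2), where they dominate the unused arrows. The set $D$ may go on after $D_0$: nothing prevents further points of $D$ above all $d_n$. This will matter in Section~\ref{sec:links}.

The one-letter case already gives a system none of whose solutions is order theoretic.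

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Take the sequence gadget over $\Gamma=\{*\}$. By Lemma~\ref{lem:sequence}(2) it has a selection. Let $k\ge2$ and $n,m$ be as in the theorem, and consider the system of type $(k,n,m)$ given by Lemma~\ref{lem:transfer}. It is solvable. Suppose that $A$ is an order theoretic solution. By Lemma~\ref{lem:transfer}, the set $\{x\in N:(x,0,\dots,0)\in A\}$ is a selection, and its set $D$ is
\[
D=\{u\in U:\ (u,\kappa_*,0,\dots,0)\in A\}.
\]
Substituting constants into the formula defining $A$, we see that $D$ is an order theoretic subset of $Q[0,1]$, hence a finite union of points and intervals. By Lemma~\ref{lem:sequence}(1), $D$ is infinite, so it contains an open interval $I\neq\emptyset$. An element of $I$ has no immediate successor in $D$, which contradicts Lemma~\ref{lem:sequence}(1).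
\end{proof}

\begin{remark}
Theorem~\ref{thm:C} also follows from Theorem~\ref{thm:B}(3) alone. By quantifier elimination it is decidable whether a given order theoretic $A$ solves a given system. So the systems with an order theoretic solution form a recursively enumerable subset of $\mathrm{Sol}(k,n,m)$, which is itself not recursively enumerable.
\end{remark}

\section{Machine runs as comparisons of words}\label{sec:words}

We can force an infinite word $\alpha$ over any finite alphabet. Which global condition on $\alpha$ can we hope to impose in addition, strong enough to make $\alpha$ the run of a machine? The next tool, in Section~\ref{sec:links}, will be an order isomorphism between two subsets of the sequence, each consisting of the terms with certain letters. Such an isomorphism matches the $n$th term of one kind with the $n$th term of another kind. This is exactly the rule of a first-in-first-out queue: the $n$th symbol read is the $n$th symbol written. So we use a machine whose memory is a queue.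

\subsection*{Words}

Words are finite or infinite, and $\varepsilon$ is the empty word. Two words are \emph{comparable} if one is a prefix of the other. A map $\varphi:\Gamma\to\Delta\cup\{\varepsilon\}$ is extended to words by concatenation, $\varphi(\alpha)=\varphi(\alpha_0)\varphi(\alpha_1)\cdots$; so each letter contributes at most one symbol, and $\varphi(\alpha)$ may be finite even if $\alpha$ is infinite.

\begin{definition}
A \emph{correspondence instance} consists of a finite set $\Gamma$, an element $\gamma_0\in\Gamma$, a finite index set $\mathcal L$, and maps $\varphi_\ell,\psi_\ell:\Gamma\to\{0,1,\varepsilon\}$ for $\ell\in\mathcal L$. An infinite word $\alpha$ over $\Gamma$ is \emph{proper} if, for all $n$, $\alpha_n=\gamma_0$ iff $n=0$. A proper word $\alpha$ is an \emph{exact solution} if $\varphi_\ell(\alpha)=\psi_\ell(\alpha)$ for all $\ell\in\mathcal L$, and a \emph{weak solution} if $\varphi_\ell(\alpha)$ and $\psi_\ell(\alpha)$ are comparable for all $\ell\in\mathcal L$.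
\end{definition}

We need both notions: our systems will be solvable if there is an exact solution, but their solvability will give back only a weak one. The restriction to two symbols will be explained in Section~\ref{sec:links}. It is harmless because comparability can be tested two symbols at a time.

\begin{lemma}\label{lem:project}
Let $\Delta$ be finite. For distinct $\delta,\delta'\in\Delta$ let $\pi_{\delta\delta'}$ replace $\delta$ by $0$ and $\delta'$ by $1$ and erase all other symbols. If $w,w'$ are words over $\Delta$ such that $\pi_{\delta\delta'}(w)$ and $\pi_{\delta\delta'}(w')$ are comparable for all $\delta\ne\delta'$, then $w$ and $w'$ are comparable.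
\end{lemma}

\begin{proof}
If $w$ and $w'$ are not comparable, there is a first place where both have a symbol and the symbols differ, say $\delta$ in $w$ and $\delta'$ in $w'$. Before it they agree. Then $\pi_{\delta\delta'}(w)$ and $\pi_{\delta\delta'}(w')$ agree up to a finite place and continue with $0$ and $1$ respectively, so they are not comparable.
\end{proof}

Since $\pi_{\delta'\delta}$ is $\pi_{\delta\delta'}$ followed by exchanging $0$ and $1$, it suffices to test each pair $\{\delta,\delta'\}$ in one order.

\subsection*{Counter machines}

A \emph{counter machine} $M$ has finitely many counters $1,\dots,g$ holding nonnegative integers, and finitely many states, among them an initial state $q_0$ and a halting state $h\neq q_0$. Each state $q\ne h$ carries one instruction, of one of the following kinds.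
\begin{itemize}
\item \emph{Increment:} add $1$ to counter $j$ and go to $q'$.
\item \emph{Test:} if counter $j$ is positive, subtract $1$ and go to $q'$; if it is zero, go to $q''$.
\end{itemize}
The machine starts in $q_0$ with all counters zero.

\begin{lemma}\label{lem:counter}
The set of counter machines that never halt is $\Pi^0_1$-complete.
\end{lemma}

\begin{proof}
Halting is recursively enumerable, so the set is $\Pi^0_1$. For hardness we simulate deterministic Turing machines with a one-way infinite tape, which start at its first cell on the blank tape and never attempt to move left from the first cell. The set of those that never halt is $\Pi^0_1$-complete.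

Number the $\beta\ge2$ tape symbols $0,\dots,\beta-1$, with $0$ the blank. Regard the cells to the left of the head, and the cells from the head on, as two stacks, with the cell nearest to the head on top. Each contains only finitely many nonblank symbols. Store each stack in a counter, as a number in base $\beta$ whose lowest digit is the top symbol. A third, auxiliary counter is zero between the following operations. \emph{Popping} is division by $\beta$: subtract $\beta$ repeatedly, in single subtractions counted by the state, adding $1$ to the auxiliary counter each time; when the stack counter is found to be zero, the state shows the remainder, which is the symbol popped, and the auxiliary counter is then moved back. \emph{Pushing} a symbol $i$ is multiplication by $\beta$: subtract $1$ repeatedly, adding $\beta$ to the auxiliary counter each time, and move it back; then add $1$ another $i$ times.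

A step of the Turing machine pops the scanned symbol from the right stack and pushes the new symbol, on the left stack if the head moves right and on the right stack otherwise; if the head moves left, it then pops a symbol from the left stack and pushes it on the right stack. The blank tape is represented by all counters being zero. The counter machine goes to $h$ when the Turing machine halts.
\end{proof}

\subsection*{A queue that simulates counters}

Let $\Delta=\{\#,1,\dots,g\}$. We keep a queue, that is, a word over $\Delta$ from which symbols are read at the front (and removed) and to which symbols are written at the back. \emph{The value of counter $j$ is the number of symbols $j$ in the queue}; their order is irrelevant. There is exactly one symbol $\#$ in the queue. It is used to notice that the whole queue has passed by.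

A \emph{transition} is a quadruple $(p,\mathbf r,\mathbf w,p')$: in state $p$, read $\mathbf r\in\Delta\cup\{\varepsilon\}$ from the front, write $\mathbf w\in\Delta\cup\{\varepsilon\}$ at the back, and go to state $p'$. The states are those of $M$, a new state $q^+$ for each $q$ with an increment instruction, and a new state $q^-$ for each $q$ with a test instruction. Let $\Gamma$ be the following finite set of transitions.
\begin{itemize}
\item The initial transition $\gamma_0=(\varepsilon,\varepsilon,\#,q_0)$, which has no source state.
\item For $q$ with ``increment $j$, go to $q'$'': the transition $(q,\varepsilon,j,q^+)$, and $(q^+,c,c,q')$ for all $c\in\Delta$.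
\item For $q$ with ``test $j$, go to $q'$ if positive, to $q''$ if zero'':
\begin{gather*}
(q,j,\varepsilon,q'),\qquad (q,c,c,q)\ \ (c\in\Delta\setminus\{j,\#\}),\qquad (q,\#,\#,q^-),\\
(q^-,j,\varepsilon,q'),\qquad (q^-,c,c,q^-)\ \ (c\in\Delta\setminus\{j,\#\}),\qquad (q^-,\#,\#,q'').
\end{gather*}
\end{itemize}
No transition has source $h$. The step through $q^+$, which merely moves one symbol from the front to the back, is there so that every instruction reads at least once.

The \emph{queue run} starts with $\gamma_0$, which produces the state $q_0$ and the queue $\#$. Every transition except $\gamma_0$ reads $\#$ iff it writes $\#$, so the queue always contains exactly one $\#$ and is never empty. In a state $p\ne h$, either there is just one transition with source $p$, and it reads nothing (this is so if $p=q$ has an increment instruction), or for each $c\in\Delta$ there is exactly one transition with source $p$ reading $c$, and there are no others with source $p$. So the next transition is determined by the state and the front symbol, and the queue run stops only in state $h$.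

The instructions are simulated correctly. This is clear for increments. In a test at $q$, symbols other than $j$ go from the front to the back. If a symbol $j$ is met, it is deleted and the run goes to $q'$. Otherwise $\#$ is reached, the run passes to $q^-$ with $\#$ just written at the back, and then it passes through the whole rest of the queue before it reads $\#$ again. If a symbol $j$ is met there, it is deleted and the run goes to $q'$; if not, the queue contains no $j$, and the run goes to $q''$. As $\#$ is always reached after finitely many steps, each instruction takes finitely many transitions. Consequently, the queue run is infinite iff $M$ does not halt.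

For example, if $M$ only repeats the instruction ``increment $1$'' in $q_0$, then the transitions of the queue run have (read/written) parts
\[
(\varepsilon/\#),\ (\varepsilon/1),\ (\#/\#),\ (\varepsilon/1),\ (1/1),\ (\varepsilon/1),\ (\#/\#),\ \dots
\]
After the transitions shown, the word written is $\#1\#111\#$, and the word read, $\#1\#$, is a prefix of it; the difference is the queue $111\#$.

For a transition $\gamma$ let
\[
\psi_1(\gamma)=\text{source},\qquad \varphi_1(\gamma)=\text{target},\qquad \psi_2(\gamma)=\text{symbol read},\qquad \varphi_2(\gamma)=\text{symbol written},
\]
where $\psi_1(\gamma_0)=\varepsilon$.

\begin{lemma}\label{lem:queue}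
\begin{enumerate}
\item If $M$ does not halt, there is a proper $\alpha$ with $\varphi_i(\alpha)=\psi_i(\alpha)$ for $i=1,2$.
\item If there is a proper $\alpha$ such that $\varphi_i(\alpha)$ and $\psi_i(\alpha)$ are comparable for $i=1,2$, then $M$ does not halt.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $\alpha$ be the queue run. It is infinite, and proper because $\gamma_0$ has no source state and is not used again. The source of $\alpha_{n+1}$ is the target of $\alpha_n$, so $\varphi_1(\alpha)=\psi_1(\alpha)$. At each time,
\begin{equation}\label{eq:queue}
(\text{word written so far})=(\text{word read so far})\,(\text{queue}).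
\end{equation}
Every instruction reads at least one symbol, so $\psi_2(\alpha)$ is infinite. By \eqref{eq:queue} each of its finite prefixes is a prefix of $\varphi_2(\alpha)$. Hence $\varphi_2(\alpha)=\psi_2(\alpha)$.

(2) Since $\alpha$ is proper, only $\alpha_0$ is erased by $\psi_1$. So $\varphi_1(\alpha)$ and $\psi_1(\alpha)$ are both infinite, and being comparable they are equal. This means that the source of $\alpha_{n+1}$ is the target of $\alpha_n$, for all $n\ge0$. We show by induction that $\alpha_0\cdots\alpha_n$ is the beginning of the queue run. For $n=0$ this holds as $\alpha_0=\gamma_0$. Suppose it holds for $n$. Let $p$ be the state reached, $w$ the word written so far, $r$ the word read so far, and $v$ the queue, so $w=rv$ and $v$ is nonempty. The transition $\alpha_{n+1}$ has source $p$; in particular $p\ne h$. If only one transition has source $p$ and it reads nothing, then $\alpha_{n+1}$ is that transition. Otherwise $\alpha_{n+1}$ reads some $c\in\Delta$. Then $rc$ is a prefix of $\psi_2(\alpha)$ and $rv$ is a prefix of $\varphi_2(\alpha)$. Since $\psi_2(\alpha)$ and $\varphi_2(\alpha)$ are comparable, they have the same symbol right after $r$, so $c$ is the first symbol of $v$. Thus $\alpha_{n+1}$ is the transition taken by the queue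 run. Hence the queue run is infinite, and $M$ does not halt.
\end{proof}

\begin{proposition}\label{prop:corr}
From a counter machine $M$ one can compute a correspondence instance $I_M$ such that: if $M$ does not halt, $I_M$ has an exact solution; if $I_M$ has a weak solution, $M$ does not halt.
\end{proposition}

\begin{proof}
Let $\Delta_1$ be the set of all states, including the new ones, and $\Delta_2=\Delta$. Take $\Gamma$ and $\gamma_0$ as above and the maps $\pi_{\delta\delta'}\circ\varphi_i$ and $\pi_{\delta\delta'}\circ\psi_i$, for $i=1,2$ and all pairs $\{\delta,\delta'\}\subseteq\Delta_i$ of distinct symbols, each pair listed in a fixed order. An $\alpha$ as in Lemma~\ref{lem:queue}(1) is an exact solution. If $\alpha$ is a weak solution, then $\varphi_i(\alpha)$ and $\psi_i(\alpha)$ are comparable for $i=1,2$ by Lemma~\ref{lem:project}, and Lemma~\ref{lem:queue}(2) applies.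
\end{proof}

\section{Matching subsequences in dimension two}\label{sec:links}

Fix a correspondence instance with data $\Gamma,\gamma_0,\varphi_\ell,\psi_\ell$ $(\ell\in\mathcal L)$. We start from the sequence gadget over $\Gamma$ and want to compare $\varphi_\ell(\alpha)$ with $\psi_\ell(\alpha)$ for the word $\alpha$ that it produces. The terms of the sequence with $\varphi_\ell\ne\varepsilon$ should be matched with those with $\psi_\ell\ne\varepsilon$, in increasing order, so that $0$ is matched with $0$ and $1$ with $1$. A matching is a set of pairs $(u,v)$, hence can be chosen by nodes in a two-dimensional block. We also need to know whether a pair matches $0$s or $1$s, for the agreement of $u$ and $v$ is to be controlled by conflicts between two nodes at a time: a node that stands for ``$u$ and $v$ are matched and both have symbol $j$'' can conflict with every letter of $u$ whose symbol is not $j$ and every letter of $v$ whose symbol is not $j$.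

So each matching uses two blocks of pairs. Two different intervals $J,J'$ of rationals offer exactly two, $J\times J'$ and $J'\times J$. This is why we reduced to binary words. It is also why we do not match $U$ with itself: the only block would be $U\times U$, for all $\ell$, and the arrows live there. So for each $\ell$ we introduce auxiliary intervals as intermediate stations. One auxiliary interval $T$ would not do, since the matchings for $\varphi_\ell$ and for $\psi_\ell$ would both use $U\times T$ and $T\times U$. With two of them, $T_\ell$ and $T'_\ell$, the path $U - T_\ell - T'_\ell - U$ consists of three matchings with disjoint blocks; see Figure~\ref{fig:link}.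

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.45cm,y=1.05cm,font=\small]
\foreach \y/\n in {3/$U$,2/$T_\ell$,1/$T'_\ell$,0/$U$}
  {\draw (0.4,\y)--(5.7,\y); \node[left] at (0.35,\y) {\n};}
\foreach \x/\s in {1/0,2/1,3/\varepsilon,4/0,5/\varepsilon}
  {\fill (\x,3) circle (1.6pt); \node[above] at (\x,3) {$\s$};}
\foreach \x/\s in {1/\varepsilon,2/0,3/1,4/\varepsilon,5/0}
  {\fill (\x,0) circle (1.6pt); \node[below] at (\x,0) {$\s$};}
\foreach \x/\s in {1.5/0,3/1,4.5/0}
  {\fill (\x,2) circle (1.6pt); \node[above right] at (\x,1.95) {$\s$};}
\foreach \x/\s in {1.9/0,3.2/1,4.8/0}
  {\fill (\x,1) circle (1.6pt); \node[above right] at (\x,0.95) {$\s$};}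
\draw[dashed] (1,3)--(1.5,2)--(1.9,1)--(2,0);
\draw[dashed] (2,3)--(3,2)--(3.2,1)--(3,0);
\draw[dashed] (4,3)--(4.5,2)--(4.8,1)--(5,0);
\node[right] at (5.75,3) {symbols $\varphi_\ell$};
\node[right] at (5.75,0) {symbols $\psi_\ell$};
\end{tikzpicture}
\caption{The three links for one index $\ell$. The interval $U$ is drawn twice, with the same five points of the sequence, labeled by their symbols under $\varphi_\ell$ (top) and under $\psi_\ell$ (bottom). The dashed lines are matched pairs: each link is an order isomorphism between the points with nonempty symbol, preserving symbols. Here both words, as far as shown, are $010$.}
\label{fig:link}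
\end{figure}

\subsection*{The selection problem of a correspondence instance}

Choose open intervals $U,T_\ell,T'_\ell$ ($\ell\in\mathcal L$) with rational endpoints whose closures are pairwise disjoint and contained in $(0,1)$; as before, only their rational points are meant, and $a$ is the left endpoint of $U$. Below, ``interval'' means one of these. Put $\Gamma_U=\Gamma$ and $\Gamma_{T_\ell}=\Gamma_{T'_\ell}=\{0,1\}$. The constants used for second coordinates, namely the $\kappa_x$ for $x\in\Gamma\cup\{0,1,\bot\}$, the constants $\mu_1,\mu_2$ of the sequence gadget and the new ones below, are distinct rationals in $[0,1]$ outside the closures of all intervals.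

A \emph{link} is a pair $(J,J')$ of intervals with label maps $\lambda:\Gamma_J\cup\{\bot\}\to\{0,1,\varepsilon\}$ and $\lambda':\Gamma_{J'}\cup\{\bot\}\to\{0,1,\varepsilon\}$. For each $\ell$ there are three links:
\[
\begin{array}{lll}
(U,T_\ell): & \lambda=\varphi_\ell, & \lambda'(j)=j;\\
(U,T'_\ell): & \lambda=\psi_\ell, & \lambda'(j)=j;\\
(T_\ell,T'_\ell): & \lambda(j)=j, & \lambda'(j)=j,
\end{array}
\]
and always $\lambda(\bot)=\lambda'(\bot)=\varepsilon$.

\smallskip
\noindent\emph{Nodes.} The nodes of the sequence gadget on $U$ over $\Gamma$; letter nodes $[u:x]=(u,\kappa_x)$ also for $u$ in the other intervals $J$ and $x\in\Gamma_J\cup\{\bot\}$; and, for each link $(J,J')$, $u\in J$ and $v\in J'$, the \emph{link nodes}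
\[
[u,v]^0=(u,v),\qquad [u,v]^1=(v,u),
\]
where $[u,v]^j$ means ``$u$ and $v$ are matched and both have label $j$''.

\smallskip
The roles of the following conditions are these. (G6) ties $\gamma_0$ to the beginning of the sequence. By (G7), the two points of a chosen link node $[u,v]^j$ have label $j$; by (G8), the chosen pairs of a link are increasing in both coordinates; by (E3) and (E4), no point with a nonempty label is left unmatched.

\smallskip
\noindent\emph{Edges.} (G1)--(G5) of the sequence gadget, where (G1) is imposed on all intervals $J$ with $x,y\in\Gamma_J\cup\{\bot\}$, and
\begin{itemize}
\item[(G6)] $[a\to v]$ -- $[v:x]$ for $x\in\Gamma\setminus\{\gamma_0\}$, and $[a\to v]$ -- $[w:\gamma_0]$ for $w\in U$, $w\neq v$;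
\item[(G7)] for each link and $j\in\{0,1\}$: $[u,v]^j$ -- $[u:x]$ if $\lambda(x)\ne j$, and $[u,v]^j$ -- $[v:y]$ if $\lambda'(y)\ne j$, where $x\in\Gamma_J\cup\{\bot\}$ and $y\in\Gamma_{J'}\cup\{\bot\}$;
\item[(G8)] for each link: $[u,v]^j$ -- $[\bar u,\bar v]^{\bar\jmath}$ for any two distinct nodes of the link such that neither ($u<\bar u$ and $v<\bar v$) nor ($\bar u<u$ and $\bar v<v$).
\end{itemize}

\noindent\emph{Clause points.} (E1) for all intervals, that is, $(u,\mu_1)$ for $u$ in an interval $J$, related to all $[u:x]$ with $x\in\Gamma_J\cup\{\bot\}$; (E2) as before; and points $(u,\mu)$ or $(v,\mu)$ of the following two kinds, with a new constant $\mu$ for each link, each $j\in\{0,1\}$ and each of the two kinds: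
\begin{itemize}
\item[(E3)] for $u\in J$: all $[u,v]^j$ with $v\in J'$, and all $[u:x]$ with $x\in\Gamma_J\cup\{\bot\}$, $\lambda(x)\ne j$;
\item[(E4)] for $v\in J'$: all $[u,v]^j$ with $u\in J$, and all $[v:y]$ with $y\in\Gamma_{J'}\cup\{\bot\}$, $\lambda'(y)\ne j$.
\end{itemize}

All nodes and clause points are distinct: link nodes of different links lie in different blocks $J\times J'$, $J'\times J$, arrows lie in $(U\cup\{a\})\times U$, and the remaining points have constants outside all intervals as second coordinates. All first coordinates are in an interval or equal to $a$, so $t,z_1,z_2$ can be chosen with other first coordinates. Everything is order theoretic and computable from the instance.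

\begin{lemma}\label{lem:link}
Let $B$ be a set of nodes satisfying \textup{(S1)} and \textup{(S3)}. Then every point $u$ of an interval has exactly one letter, that is, exactly one $x$ with $[u:x]\in B$. For each link $(J,J')$, the set
\[
f=\{(u,v)\in J\times J':\ [u,v]^0\in B\text{ or }[u,v]^1\in B\}
\]
is an order isomorphism from the set of points of $J$ whose letter $x$ has $\lambda(x)\neq\varepsilon$ onto the set of points of $J'$ whose letter $y$ has $\lambda'(y)\ne\varepsilon$. If it sends $u$ with letter $x$ to $v$ with letter $y$, then $\lambda(x)=\lambda'(y)$.
\end{lemma}

\begin{proof}
The first statement follows from (E1) and (G1). If $[u,v]^j\in B$, then by (G7) the letters $x$ of $u$ and $y$ of $v$ satisfy $\lambda(x)=j=\lambda'(y)$. Conversely, if $u\in J$ has a letter $x$ with $\lambda(x)=j\in\{0,1\}$, then no $[u:x']$ with $\lambda(x')\ne j$ is in $B$, so by (E3) some $[u,v]^j$ is in $B$. In the same way, using (E4), every $v\in J'$ whose letter $y$ has $\lambda'(y)=j\in\{0,1\}$ occurs in some $[u,v]^j\in B$. So the first and second coordinates of the pairs in $f$ form exactly the two sets in the lemma. By (G8), two different pairs in $f$ are strictly ordered the same way in both coordinates. Hence $f$ is a strictly increasing bijection.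
\end{proof}

\begin{proposition}\label{prop:main}
If the correspondence instance has an exact solution, then its selection problem has a selection. If the selection problem has a selection, then the instance has a weak solution.
\end{proposition}

\begin{proof}
\emph{From an exact solution to a selection.} Let $\alpha$ be an exact solution. Choose rationals $d_0<d_1<\cdots$ in $U$; give $d_n$ the letter $\alpha_n$ and all other points of $U$ the letter $\bot$. For each $\ell$ let $z_\ell=\varphi_\ell(\alpha)=\psi_\ell(\alpha)$, a finite or infinite word over $\{0,1\}$. In each of $T_\ell$ and $T'_\ell$ choose an increasing sequence of $|z_\ell|$ points, give its terms the successive symbols of $z_\ell$ as letters, and give all other points the letter $\bot$. For each link $(J,J')$ belonging to $\ell$, the points of $J$ whose letter has nonempty label form an increasing sequence, finite or of order type $\omega$, and so do those of $J'$; in both cases the word of labels is $z_\ell$. In particular the two sequences have the same length. Call their $n$th terms \emph{corresponding}. Corresponding points have the same label.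

Let $B$ consist of the letter nodes so determined; of the arrows $[a\to d_0]$ and $[d_n\to d_{n+1}]$, $n\ge0$; and, for each link, of the nodes $[u,v]^j$ such that $u,v$ are corresponding points with label $j$.

(S1) For (G2)--(G5), and (G1) on $U$, see Lemma~\ref{lem:sequence}(2); (G1) holds on the other intervals since each point has one letter. (G6): the only chosen arrow at $a$ is $[a\to d_0]$; its end $d_0$ has letter $\alpha_0=\gamma_0$, and no other point has letter $\gamma_0$, as $\alpha_n\ne\gamma_0$ for $n\ge1$. (G7): the ends of a chosen $[u,v]^j$ have label $j$. (G8): the correspondence is strictly increasing, and for a corresponding pair $u,v$ only one of $[u,v]^0$, $[u,v]^1$ is chosen.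

(S2) Letter nodes not chosen are dominated via (G1), arrows not chosen via (G2) or (G3) as in Lemma~\ref{lem:sequence}(2). Let $[u,v]^j$ be a link node not in $B$. If the label of $u$ is not $j$, it is dominated via (G7) by the letter node of $u$. If the label of $u$ is $j$, then $u$ has a corresponding point $\bar v$, and $[u,\bar v]^j\in B$. Then $\bar v\ne v$, and $[u,\bar v]^j$ is adjacent to $[u,v]^j$ by (G8).

(S3) (E1) holds since all points have letters, and (E2) by Lemma~\ref{lem:sequence}(2). For (E3), let $u\in J$ and $j\in\{0,1\}$. If $u$ has label $j$, some $[u,v]^j$ is in $B$, namely for the corresponding $v$; if not, the letter node of $u$ is one of the nodes listed. (E4) holds for the same reason with $J'$ in place of $J$. It is here that both words must be equal and not merely comparable: all points with nonempty label need a partner.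

\emph{From a selection to a weak solution.} Let $B$ be a selection. The clauses (E1) on $U$ and (E2) refer only to nodes of the sequence gadget, so Lemma~\ref{lem:sequence}(1) applies to the nodes of that gadget in $B$. It gives the set $D$ and its initial segment $D_0=\{d_0<d_1<\cdots\}$, with $[a\to d_0]\in B$. Let $\alpha_n$ be the letter of $d_n$. As $d_0\in D$, its letter is in $\Gamma$, and by (G6) it is $\gamma_0$; also by (G6), no other point of $U$ has letter $\gamma_0$. So $\alpha$ is proper.

Fix $\ell$. Let $P$ be the set of points of $U$ whose letter $x$ has $\varphi_\ell(x)\ne\varepsilon$, and $P'$ the set of those with $\psi_\ell(x)\ne\varepsilon$ (where $\bot$ is sent to $\varepsilon$). Both are subsets of $D$. By Lemma~\ref{lem:link}, the links $(U,T_\ell)$ and $(T_\ell,T'_\ell)$ and the inverse of the link $(U,T'_\ell)$ compose to an order isomorphism $\Phi:P\to P'$, and the symbol of $u\in P$ under $\varphi_\ell$ equals the symbol of $\Phi(u)$ under $\psi_\ell$.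

Now $P\cap D_0$ and $P'\cap D_0$ are initial segments of $P$ and $P'$, of order type at most $\omega$. If both have an element with exactly $n$ predecessors, then $\Phi$ maps the one to the other, because an order isomorphism preserves the number of predecessors. The symbols of these elements are the $n$th symbols of $\varphi_\ell(\alpha)$ and of $\psi_\ell(\alpha)$ (counting from $0$). So the two words agree wherever both are defined; that is, they are comparable. (If one of $P\cap D_0$, $P'\cap D_0$ is shorter, $\Phi$ may match points of the other with points of $D\setminus D_0$, so equality cannot be concluded.) Hence $\alpha$ is a weak solution.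
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3) and of the last statement]
The upper bound is Proposition~\ref{prop:upper}. For hardness, let $M$ be a counter machine. By Propositions~\ref{prop:corr} and~\ref{prop:main}, the selection problem of $I_M$, which lies in dimension $2$, has a selection iff $M$ does not halt. If $k\ge2$ and either $m\ge2$, or $m=1$ and $n\ge1$, Lemma~\ref{lem:transfer} turns it into a system of type $(k,n,m)$ that is solvable iff $M$ does not halt. All steps are computable, so this is a many-one reduction of the set of non-halting counter machines, which is $\Pi^0_1$-complete by Lemma~\ref{lem:counter}, to $\mathrm{Sol}(k,n,m)$, and also to the uniform problem.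
\end{proof}

\begin{thebibliography}{9}
\bibitem{OTE}
\emph{Order Theoretic Equations, Maximality, And Incompleteness},
\url{https://images.google.com/url?q=https://bpb-us-w2.wpmucdn.com/u.osu.edu/dist/1/1952/files/2014/01/OrdTheEq060714-244jdt8.pdf&sa=U&ved=2ahUKEwjD2b6Wk-WFAxVoITQIHcTxD68Qr4kDegQIGBAB&usg=AOvVaw2nRq5TZPdCvbr-C_izJfVK}

\bibitem{Rabin}
M.~O. Rabin, \emph{Decidability of second-order theories and automata on infinite trees}, Trans. AMS \textbf{141} (1969).
\end{thebibliography}

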